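# Varieties of H$^+$-algebras and of double Heyting algebras with four subvarieties and no finite generating algebra

## 1. Heyting algebras, their duals, and upsets

All lattices here are bounded, with bottom $0$ and top $1$.

**Definition (Heyting algebra).** An algebra $\langle A;\wedge,\vee,\to,0,1\rangle$ is a *Heyting algebra* if $\langle A;\wedge,\vee,0,1\rangle$ is a bounded lattice and $a\wedge b\le c\iff a\le b\to c$ for all $a,b,c$. We write $\neg x=x\to 0$. The lattice is then distributive.

**Definition (double Heyting algebra).** An algebra $\langle A;\wedge,\vee,\to,\dot{-},0,1\rangle$ is a *double Heyting algebra* if $\langle A;\wedge,\vee,\to,0,1\rangle$ is a Heyting algebra and $\langle A;\vee,\wedge,\dot{-},1,0\rangle$ is a dual Heyting algebra, that is, $a\,\dot{-}\,b\le c\iff a\le b\vee c$ for all $a,b,c$.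

**Definition (H$^+$-algebra).** An *H$^+$-algebra* is a Heyting algebra with one more unary operation $^+$, the dual pseudocomplement: $a^+$ is the least $x$ with $a\vee x=1$.

In a double Heyting algebra put $x^+=1\,\dot{-}\,x$. Since $1\,\dot-\,a\le x\iff a\vee x=1$, this is the dual pseudocomplement. So every double Heyting algebra is also an H$^+$-algebra, and every H$^+$-term may be used in it. In particular a double Heyting subalgebra is an H$^+$-subalgebra.

**Example 1 (upsets).** Let $X$ be a poset. For $Z\subseteq X$ let $\uparrow Z$ and $\downarrow Z$ be the upset and the downset generated by $Z$. The upsets of $X$, ordered by inclusion, form a double Heyting algebra with $\vee=\cup$, $\wedge=\cap$ and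
$$x\to y=X\setminus\downarrow(x\setminus y),\quad \neg x=X\setminus\downarrow x,\quad x\,\dot{-}\,y=\uparrow(x\setminus y),\quad x^+=\uparrow(X\setminus x).\tag{1}$$
Check: for an upset $z$, we have $z\cap x\subseteq y$ iff $z\cap(x\setminus y)=\emptyset$, iff $z\cap\downarrow(x\setminus y)=\emptyset$ because $z$ is an upset. Also $x\subseteq y\cup z$ iff $x\setminus y\subseteq z$, iff $\uparrow(x\setminus y)\subseteq z$.

**Example 2 (the chains $\mathbf 2$ and $\mathbf 3$).** Let $\mathbf 2=\{0<1\}$ and $\mathbf 3=\{0<m<1\}$, with their unique structure. In $\mathbf 3$: $\neg m=0$, $1\to m=m$, $m^+=1$, $1\,\dot{-}\,m=1$, $m\,\dot{-}\,0=m$.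

**Example 3 (a five-element algebra $L$).** Let $X=\{d_1,d_2,u\}$ with $d_1<u$, $d_2<u$ and no other relations. The upsets are $0=\emptyset$, $v=\{u\}$, $x=\{u,d_1\}$, $y=\{u,d_2\}$ and $1=X$. By (1), $v^+=\uparrow\{d_1,d_2\}=1$, $x^+=\uparrow\{d_2\}=y$ and $y^+=x$. Also $\neg z=0$ for every $z\ne0$, since such a $z$ contains $u$ and $\downarrow u=X$. Note that $x^+\wedge x^{++}=y\wedge x=v\neq0$.

## 2. Varieties, simple and subdirectly irreducible algebras

**Definition (varieties, finite generation).** A *variety* is a class of algebras of one signature defined by identities; equivalently, it is closed under homomorphic images, subalgebras and products. $\mathrm{Var}(K)$ is the least variety containing $K$. A variety is *finitely generated* if it is $\mathrm{Var}(F)$ for a single finite algebra $F$. A finite set $F_1,\dots,F_k$ of finite algebras is just as good: $\mathrm{Var}(\{F_1,\dots,F_k\})=\mathrm{Var}(F_1\times\dots\times F_k)$, since each $F_i$ is a quotient of the product. For example, $\mathrm{Var}(L)$ is finitely generated.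

Let $\mathcal H^+$ and $\mathcal{DH}$ be the varieties of H$^+$-algebras and of double Heyting algebras.

**Definition (simple, subdirectly irreducible).** A nontrivial algebra is *simple* if its only congruences are the identity and the full congruence. It is *subdirectly irreducible* (s.i.) if there is a least congruence among those different from the identity. Simple algebras are s.i. In an s.i. algebra, if two congruences intersect in the identity, then one of them is the identity.

**Example 4.** $\mathbf 2\times\mathbf 2$ is not s.i.: the kernels of the two projections meet in the identity. The signature matters. As a Heyting algebra, $\mathbf 3$ has the congruence that identifies $m$ with $1$, so it is not simple. As an H$^+$-algebra it no longer has this congruence, because $m^+=1$ and $1^+=0$.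

We use these textbook facts.

- **Birkhoff.** Every algebra embeds in a product of s.i. quotients of itself. So a variety is generated by its s.i. members.
- **Łoś.** An ultrapower $A^*$ of $A$ satisfies the same first-order sentences as $A$, where elements of $A$ may be named and are interpreted in $A^*$ by their diagonal images.
- **Jónsson's Lemma.** If $\mathrm{Var}(K)$ is congruence-distributive, its s.i. members lie in $HSP_U(K)$. Algebras with a lattice reduct generate congruence-distributive varieties. If $K$ is a finite set of finite algebras, the s.i. members lie in $HS(K)$; so they are finite, of bounded size, and finite in number up to isomorphism.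

We also need two small facts about congruences. For $x,y$ in a Heyting algebra let $z=(x\to y)\wedge(y\to x)$. Then $z=1$ iff $x=y$. If $(x,y)\in\theta$ for a congruence $\theta$, then $x\to y$ and $y\to x$ are both $\theta$-related to $y\to y=1$, so
$$(x,y)\in\theta\ \Longrightarrow\ \bigl((x\to y)\wedge(y\to x),\,1\bigr)\in\theta .\tag{2}$$

For $c$ in a Heyting algebra let $\theta_c=\{(x,y):x\wedge c=y\wedge c\}$. This is a Heyting congruence. It respects $\wedge$, and $\vee$ by distributivity. For $w\le c$ we have $w\le x\to z$ iff $w\wedge x\le z$ iff $w\wedge(x\wedge c)\le z\wedge c$, so $(x\to z)\wedge c$, the largest such $w$, depends only on $x\wedge c$ and $z\wedge c$. Note that $(c,1)\in\theta_c$.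

**Lemma 1.** Let $B$ be a nontrivial H$^+$-algebra or double Heyting algebra, and let $\tau$ be a unary H$^+$-term with $\tau(1)=1$ and $\tau(x)=0$ for all $x\in B\setminus\{1\}$. Then $B$ is simple.

*Proof.* Let $(x,y)\in\theta$ with $x\ne y$, and let $z=(x\to y)\wedge(y\to x)\neq1$. By (2), $(z,1)\in\theta$. Apply $\tau$: $(0,1)=(\tau(z),\tau(1))\in\theta$. So $\theta$ is full. $\blacksquare$

The typical $\tau$ is built from
$$\delta(x)=\neg(x^+).$$
In $\mathbf 2$, $\mathbf 3$ and $L$ we have $\delta(1)=\neg0=1$. For $z\ne1$ we have $z^+\neq0$, and in each of these algebras $\neg w=0$ for all $w\neq 0$; so $\delta(z)=0$. Hence $\mathbf 2$, $\mathbf 3$ and $L$ are simple in both signatures.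

## 3. Finitely many subvarieties versus finite generation

A finitely generated variety in our setting has only finitely many s.i. members up to isomorphism, by Jónsson's Lemma. A subvariety is determined by the s.i. algebras it contains, so there are only finitely many subvarieties. We ask about the converse: if a variety has only finitely many subvarieties, must it come from a finite algebra? For Heyting algebras the answer is yes: Day proved that every variety of Heyting algebras with only finitely many subvarieties is finitely generated. The following is Open Problem 21 in "Double Heyting Algebras" (http://cjtaylor.id.au/wp-content/uploads/2016/12/cjtaylor-thesis.pdf):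

> If $\mathcal V$ is a variety of H$^+$-algebras or double Heyting algebras and $\mathcal V$ has finitely many subvarieties, is $\mathcal V$ finitely generated?

The answer is no in both cases. The statements to be proved are these.

**Theorem A.** Let $\mathcal C$ be $\mathcal H^+$ or $\mathcal{DH}$. There is an infinite algebra $A\in\mathcal C$ such that the subvarieties of $\mathrm{Var}(A)$ are exactly the trivial variety, $\mathrm{Var}(\mathbf 2)$, $\mathrm{Var}(\mathbf 3)$ and $\mathrm{Var}(A)$, and $\mathrm{Var}(A)$ is not finitely generated.

**Theorem B.** In each of $\mathcal H^+$ and $\mathcal{DH}$ there are exactly $2^{\aleph_0}$ varieties that have exactly four subvarieties (so they cover $\mathrm{Var}(\mathbf 3)$) and are not finitely generated. The number four is least possible: a variety with at most three subvarieties is finitely generated.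

**Theorem C.** If $\mathcal V\subseteq\mathcal H^+$ satisfies $x^+\wedge x^{++}=0$ and has finitely many subvarieties, then $\mathcal V$ is finitely generated.

For Theorem B we use one known fact: in both $\mathcal H^+$ and $\mathcal{DH}$, the smallest subvarieties are, in increasing order, the trivial variety, $\mathrm{Var}(\mathbf 2)$ and $\mathrm{Var}(\mathbf 3)$. That is, every other variety properly contains all three.

## 4. The varieties generated by $\mathbf 2$, $\mathbf 3$ and $L$

The s.i. members of $\mathrm{Var}(\mathbf 3)$ lie in $HS(\mathbf 3)$. The subalgebras of $\mathbf 3$ are $\{0,1\}$ and $\mathbf 3$, both simple. So the s.i. members are $\mathbf 2$ and $\mathbf 3$, and the subvarieties of $\mathrm{Var}(\mathbf 3)$ are the trivial one, $\mathrm{Var}(\mathbf 2)$ and $\mathrm{Var}(\mathbf 3)$. They are distinct, since the only s.i. member of $\mathrm{Var}(\mathbf 2)$ is $\mathbf 2$.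

Now take $L$. A subalgebra that contains $x$ contains $x^+=y$ and $x\wedge y=v$, so it is $L$; the same holds with $y$ in place of $x$. So the subalgebras of $L$ are $\{0,1\}$, $\{0,v,1\}\cong\mathbf 3$ and $L$, all simple, in both signatures. By the same reasoning $\mathrm{Var}(L)$ has exactly four subvarieties: the trivial one, $\mathrm{Var}(\mathbf 2)$, $\mathrm{Var}(\mathbf 3)$ and $\mathrm{Var}(L)$. It is finitely generated, so it is no counterexample. But two features of $L$ forced the number four:

- everything in sight is simple;
- every element outside the copy $\{0,v,1\}$ of $\mathbf 3$ generates the whole algebra.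

For Theorem A we shall look for an infinite algebra with both features, in a form that survives passage to ultrapowers.

## 5. Finite Heyting chains and the identity $x^+\wedge x^{++}=0$

Here is the natural attempt at a positive answer. Suppose $\mathcal V$ has finitely many subvarieties. Then it has only finitely many finite s.i. members, of size at most $n$, say. If there were an infinite s.i. algebra $A\in\mathcal V$, try to find inside it a finite s.i. subalgebra with more than $n$ elements. Heyting algebras supply finite subalgebras: long chains when the algebra has large "depth", and finitely generated subalgebras when the depth is bounded. This attempt succeeds under the identity of Theorem C, and the proof shows what the identity is for.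

*Proof of Theorem C.* Let $\mathcal V\subseteq\mathcal H^+$ satisfy $x^+\wedge x^{++}=0$ and have finitely many subvarieties. The trivial variety is generated by a one-element algebra, so assume $\mathcal V$ is nontrivial.

**Step (a): in s.i. members of $\mathcal V$ the operation $^+$ is trivial.** This step makes every Heyting subalgebra an H$^+$-subalgebra. We claim: *if $A\in\mathcal V$ is s.i., then $x^+=1$ for all $x\neq1$ in $A$.*

Let $c\in A$ have a complement $c'$. We know that $\theta_c$ is a Heyting congruence. It also respects $^+$. For this we show that $x^+\wedge c$ is the least $z\le c$ with $(x\wedge c)\vee z=c$. It has this property, since $(x\wedge c)\vee(x^+\wedge c)=(x\vee x^+)\wedge c=c$. If $z\le c$ has the property, then $x\vee z\vee c'\ge(x\wedge c)\vee z\vee c'=c\vee c'=1$, so $x^+\le z\vee c'$ and $x^+\wedge c\le (z\vee c')\wedge c=z$. Hence $x^+\wedge c$ depends only on $x\wedge c$, so $\theta_c$ is a congruence of $A$, and so is $\theta_{c'}$.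

If $(x,y)\in\theta_c\cap\theta_{c'}$, then $x=(x\wedge c)\vee(x\wedge c')=(y\wedge c)\vee(y\wedge c')=y$. So the intersection is the identity, and as $A$ is s.i., one of $\theta_c,\theta_{c'}$ is the identity. Since $(c,1)\in\theta_c$ and $(c',1)\in\theta_{c'}$, we get $c=1$ or $c'=1$, that is, $c\in\{0,1\}$.

Now $x^+\vee x^{++}=1$ by definition of $^+$, and $x^+\wedge x^{++}=0$ by hypothesis. So $x^+$ has a complement, and $x^+\in\{0,1\}$. If $x^+=0$, then $x=x\vee x^+=1$. This proves the claim.

Since also $1^+=0$, every Heyting subalgebra of $A$ is an H$^+$-subalgebra. Moreover, in every nontrivial H$^+$-subalgebra $\delta(x)=\neg1=0$ for $x\ne1$ and $\delta(1)=1$, so it is simple by Lemma 1.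

**Step (b): large depth gives long chains.** In a Heyting algebra define $f_0=0$ and $f_i=x_i\vee(x_i\to f_{i-1})$. We claim: *if the identity $f_k=1$ fails in a Heyting algebra $A$, then $A$ has a Heyting subalgebra that is a chain with $k+2$ elements.*

We have $f_{i-1}\le x_i\to f_{i-1}\le f_i$. Since $(a\vee b)\to c=(a\to c)\wedge(b\to c)$,
$$f_i\to f_{i-1}=(x_i\to f_{i-1})\wedge\bigl((x_i\to f_{i-1})\to f_{i-1}\bigr)\le f_{i-1},$$
so $f_i\to f_{i-1}=f_{i-1}$. Choose values of the variables with $f_k\ne1$. If $f_i=f_{i-1}$ for some $1\le i\le k$, then $f_{i-1}=f_i\to f_{i-1}=1$, so $f_k=1$, a contradiction. Thus $0=f_0<f_1<\dots<f_k<1$. These $k+2$ elements are closed under $\to$: for $j>i$,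
$$f_i\le f_j\to f_i\le f_{i+1}\to f_i=f_i,$$
and $1\to f_i=f_i$, while $f_i\to f_j=1$ for $i\le j$.

**Step (c): small depth gives finite subalgebras.** We claim: *every $k$-generated Heyting algebra satisfying $f_n=1$ has at most $M(k,n)$ elements, for some finite number $M(k,n)$.* We use induction on $n$. For $n=0$ the identity reads $0=1$, the algebra is trivial, and $M(k,0)=1$.

Let $n\ge1$, and let $A$ first be an s.i. $k$-generated Heyting algebra satisfying $f_n=1$. It has a largest element $\varepsilon$ below $1$. To see this, let $(x,y)$, $x\neq y$, lie in the least nonidentity congruence, and put $\varepsilon=(x\to y)\wedge(y\to x)\ne1$. For $c\neq1$ the congruence $\theta_c$ is not the identity, so it contains $(x,y)$, and by (2) it contains $(\varepsilon,1)$. This says $\varepsilon\wedge c=c$, that is, $c\le\varepsilon$. In particular $1$ is join-irreducible, as two elements other than $1$ have join at most $\varepsilon$.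

Put $x_n=\varepsilon$ in $f_n=1$: $\varepsilon\vee(\varepsilon\to f_{n-1})=1$, so $\varepsilon\to f_{n-1}=1$, so $\varepsilon\le f_{n-1}$ for all values of $x_1,\dots,x_{n-1}$. Then $f_{n-1}\wedge\varepsilon=1\wedge\varepsilon$, so $A/\theta_\varepsilon$ satisfies $f_{n-1}=1$. It is $k$-generated, so $|A/\theta_\varepsilon|\le M(k,n-1)$. Since all elements other than $1$ are $\le\varepsilon$, the congruence $\theta_\varepsilon$ identifies only $\varepsilon$ and $1$. So $|A|\le M(k,n-1)+1$.

Hence there are, up to isomorphism, only finitely many pairs consisting of an s.i. $k$-generated algebra with $f_n=1$ and a generating $k$-tuple. Now let $B$ be any $k$-generated algebra satisfying $f_n=1$, with a fixed generating $k$-tuple. Each s.i. quotient of $B$ carries the image of this tuple, and two quotients that give isomorphic pairs have the same kernel. So $B$ has a bounded number of kernels with s.i. quotient. By Birkhoff, $B$ embeds in the product of the corresponding quotients, a finite product of algebras of bounded size. This bounds $|B|$ in terms of $k$ and $n$.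

**Step (d): conclusion.** First, $\mathcal V$ has only finitely many finite s.i. members up to isomorphism. Suppose $F_1,F_2,\dots$ were infinitely many pairwise nonisomorphic ones. Each $\mathrm{Var}(F_i)$ contains only finitely many of the $F_j$ by Jónsson's Lemma. So each variety occurs as $\mathrm{Var}(F_i)$ for only finitely many $i$, and there are infinitely many subvarieties, a contradiction. Let $n\ge2$ bound the sizes of the finite s.i. members.

Suppose $A\in\mathcal V$ is an infinite s.i. algebra. By (a), each finite nontrivial Heyting subalgebra of $A$ is an s.i. member of $\mathcal V$, so it has at most $n$ elements. In particular $A$ has no Heyting subalgebra that is a chain with $n+1$ elements, so by (b) $A$ satisfies $f_{n-1}=1$. By (c), the Heyting subalgebra generated by $n+1$ distinct elements of $A$ is finite. It has more than $n$ elements, a contradiction.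

So all s.i. members of $\mathcal V$ are finite and finite in number up to isomorphism, and they generate $\mathcal V$. $\blacksquare$

## 6. Heyting chains that are not closed under $^+$

Where does the argument stop without the identity? Steps (b) and (c) are about Heyting algebras and still hold. What fails is step (a): the finite Heyting subalgebra need not be closed under $^+$. In $L$ already, $\{0,x,1\}$ is a Heyting subalgebra ($\neg x=0$, $1\to x=x$), but $x^+=y$ is outside. In $L$ this does no harm, because closing up under $^+$ gives a finite algebra. For a counterexample we want an infinite algebra in which closing up a single element under the operations gives everything.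

So we look for an infinite $A$, with an element $m$ such that $\{0,m,1\}\cong\mathbf 3$, having two properties.

- *Uniform simplicity:* some fixed term $\tau$ satisfies $\tau(1)=1$ and $\tau(x)=0$ for $x\neq1$. This is a universal sentence, so it passes to all $B\in SP_U(A)$, which are then simple by Lemma 1.
- *Uniform generation:* there are an element $g$ that generates $A$ and **finitely many** terms $\sigma_1,\dots,\sigma_k$ such that for each $x\notin\{0,m,1\}$ some $\sigma_i(x)$ equals $g$. Finiteness is essential: then the condition is a first-order sentence about $m$ and $g$, and Łoś's theorem moves it to ultrapowers. An infinite disjunction would not move.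

The algebra will consist of upsets of a poset with only maximal and minimal elements, that is, of a bipartite graph. In such an algebra (1) gives $X\setminus\delta(x)=\downarrow\uparrow(X\setminus x)$, so $\delta^n$ works as the term $\tau$ precisely if $n$ rounds of $\downarrow\uparrow$ reach all of $X$ from each set $X\setminus x$. A first candidate, an infinite path with maximal elements $u_j$ and minimal elements $b_j<u_j,u_{j+1}$ ($j\ge0$), fails here. For $x=X\setminus\{b_0\}$ the set $(\downarrow\uparrow)^n\{b_0\}$ is finite, so $\delta^n(x)\ne0$ for every $n$. The cure is a *hub*: one maximal element $a$ placed above almost all minimal elements, so that any two points are a few steps apart. The path is kept, since it will make $g$ generate infinitely many elements. If the hub were above *all* minimal elements, then no minimal element would have all its neighbors in a set that misses $a$, and such sets would be hard to tell apart. So exactly two minimal elements, $p$ and $p'$, are left off the hub; they act as detectors.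

## 7. A bipartite poset with a hub

Fix $\alpha\subseteq\{1,2,3,\dots\}$; for Theorem A one may take $\alpha=\emptyset$, and the parameter matters only for Theorem B. Let $X=X_\alpha=U\sqcup D$ with
$$U=\{a,r,t\}\cup\{u_j:j\ge0\},\qquad D=\{p,p',q\}\cup\{b_j:j\ge0\}\cup\{c_j:j\in\alpha\}.$$
Elements of $U$ are maximal and elements of $D$ are minimal. For $d\in D$, $u\in U$ we put $d<u$ iff $u\in N(d)$, where
$$N(p)=\{r\},\quad N(p')=\{t\},\quad N(q)=\{a,r,t\},\quad N(b_0)=\{a,t,u_0,u_1\},$$
$$N(b_j)=\{a,u_j,u_{j+1}\}\ (j\ge1),\qquad N(c_j)=\{a,u_j\}\ (j\in\alpha).$$
For $u\in U$ let $N(u)=\{d:u\in N(d)\}$. Reading the table backwards,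
$$N(r)=\{p,q\},\quad N(t)=\{p',q,b_0\},\quad N(a)=D\setminus\{p,p'\},\quad N(u_0)=\{b_0\},$$
and for $j\ge1$, $N(u_j)=\{b_{j-1},b_j\}$, together with $c_j$ if $j\in\alpha$.

In words: there is a path $u_0,b_0,u_1,b_1,u_2,\dots$; there is a head $p,r,q,t,p'$ joined to the path by $b_0<t$; there are optional pendants $c_j<u_j$; and the hub $a$ is above every minimal element but $p$ and $p'$.

For a set $Y$ contained in $U$ or in $D$ put $N(Y)=\bigcup_{y\in Y}N(y)$ and $N^2(Y)=N(N(Y))$. Every $N(z)$ is nonempty, and $N$ is monotone.

**Step 1: two steps reach the hub, and two more reach all of $U$.** Each $u\in U$ has a neighbor adjacent to $a$: take $q$ for $a,r,t$, and $b_j$ for $u_j$. Also $q$ and the $b_j$ together are adjacent to every element of $U$. Hence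
$$a\in N^2(S)\ \text{ for all } \emptyset\neq S\subseteq U,\qquad N^2(a)=N(D\setminus\{p,p'\})=U.\tag{3}$$

**Step 2: bounded diameter.** This will give uniform simplicity. We claim
$$(\downarrow\uparrow)^3M=X\quad\text{for every nonempty }M\subseteq X.\tag{4}$$
The set $\uparrow M$ contains some $u\in U$, as every $N(d)$ is nonempty. So $\downarrow\uparrow M\supseteq N(u)$ contains a neighbor of $a$. Then $(\downarrow\uparrow)^2M\supseteq\downarrow a\supseteq D\setminus\{p,p'\}$. Finally, by (3), $(\downarrow\uparrow)^3M\supseteq\downarrow N(D\setminus\{p,p'\})=\downarrow U=X$.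

**Step 3: the algebra.** Let $A=A_\alpha$ be the set of upsets $x$ of $X$ such that $x\cap U$ is finite or cofinite in $U$, and $x\cap D$ is finite or cofinite in $D$. We check that $A$ is closed under all the operations (1). For $Z\subseteq X$,
$$\downarrow Z=Z\cup N(Z\cap U),\qquad\uparrow Z=Z\cup N(Z\cap D).$$
Finite/cofinite sets are closed under Boolean operations, so it suffices that $N$ sends finite/cofinite subsets of $U$ to finite/cofinite subsets of $D$, and conversely.

- $S\subseteq U$ finite: each $N(u)$ is finite, except that $N(a)$ is cofinite. So $N(S)$ is finite or cofinite.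
- $S\subseteq U$ cofinite, $F=U\setminus S$: then $D\setminus N(S)=\{d:N(d)\subseteq F\}$. Every $d\notin\{p,p',q\}$ has some neighbor $u_j$; if $N(d)\subseteq F$, then $d$ is one of the finitely many neighbors of one of the finitely many $u_j\in F$. So $D\setminus N(S)$ is finite.
- $T\subseteq D$ finite: $N(T)$ is finite, as each $N(d)$ has at most four elements.
- $T\subseteq D$ cofinite: $U\setminus N(T)=\{u:N(u)\subseteq D\setminus T\}$. Since $b_j\in N(u_j)$, only finitely many $u_j$ can belong to it. So it is finite.

So $A$ is an infinite double Heyting algebra, and an infinite H$^+$-algebra.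

**Step 4: two elements of $A$.** Put
$$m:=U,\qquad g:=U\cup\{p\}.$$
Then $\neg m=X\setminus\downarrow U=0$, $1\to m=X\setminus\downarrow D=X\setminus D=m$, $m^+=1\,\dot{-}\,m=\uparrow D=X=1$ and $m\,\dot{-}\,0=\uparrow U=m$. So $\{0,m,1\}$ is a subalgebra isomorphic to $\mathbf 3$ in both signatures.

**Example 5.** The attempt of Section 5 fails in $A$ at the point named in Section 6. We have $\downarrow g=X$, so $\neg g=0$, and $1\to g=X\setminus\downarrow(D\setminus\{p\})=g$. So $\{0,g,1\}$ is a three-element Heyting subalgebra. But $g^+=\uparrow(D\setminus\{p\})=X\setminus\{p\}$, because $N(D\setminus\{p\})=U$. Next, $g^{++}=\uparrow p=\{p,r\}$, and $g^+\wedge g^{++}=\{r\}\ne0$. We shall see in Lemma 4 that the H$^+$-subalgebra generated by $g$ is all of $A$.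

## 8. A term that tests for $1$ and a term that produces $m$

From here on, terms are H$^+$-terms, so that everything holds in both signatures.

**Step 1: uniform simplicity.** By (1), $X\setminus\delta(x)=\downarrow\uparrow(X\setminus x)$, so $X\setminus\delta^3(x)=(\downarrow\uparrow)^3(X\setminus x)$. By (4),
$$\delta^3(1)=1,\qquad\delta^3(x)=0\ \text{ for all }x\in A\setminus\{1\}.\tag{5}$$

**Step 2: a term for $m$.** This makes $m$ available from any element except $0,1$. Let
$$e(x)=(x\vee\neg x)\wedge(x\vee\neg x)^+,\qquad\mu(x)=e(e(e(x))).$$

**Lemma 2.** If $x\in A\setminus\{0,1\}$, then $\mu(x)=m$.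

*Proof.* If $u\in U\setminus x$, then $u\notin\downarrow x$ since $u$ is maximal, so $u\in\neg x$. Hence $x\cup\neg x\supseteq U$.

Suppose $x\cup\neg x=X$. Then $X\setminus\neg x=\downarrow x\subseteq x$, so $x$ is a downset as well as an upset. Then $M=X\setminus x$, which is nonempty as $x\neq1$, is also both an upset and a downset. So $(\downarrow\uparrow)^3M=M$, and by (4) $M=X$, that is, $x=0$, a contradiction.

So $x\vee\neg x=U\cup T$ for some $T\subsetneq D$. Then $(U\cup T)^+=\uparrow(D\setminus T)=(D\setminus T)\cup N(D\setminus T)$, and intersecting with $U\cup T$ gives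
$$e(x)=N(D\setminus T),$$
a nonempty subset of $U$.

Next let $\emptyset\neq S\subseteq U$. Then $\neg S=X\setminus(S\cup N(S))$, so $S\vee\neg S=U\cup(D\setminus N(S))$. The same computation with $T=D\setminus N(S)$ gives $e(S)=N(N(S))=N^2(S)$.

With $S=e(x)$ we have $a\in N^2(S)=e(e(x))$ by (3). So $\mu(x)=N^2(N^2(S))\supseteq N^2(a)=U$. $\blacksquare$

## 9. Boolean and neighborhood operations as terms in $m$

The aim is to calculate with subsets of $U$ and $D$ instead of upsets. Represent $S\subseteq U$ by the upset $S\le m$, and $T\subseteq D$ by the upset $U\cup T\ge m$. Put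
$$\Box S=\{d\in D:N(d)\subseteq S\},\qquad\Box T=\{u\in U:N(u)\subseteq T\}.$$
Let $s=S\le m$ and $\tau=U\cup T\geq m$ in $A$.

- *Complement in $U$:* $m\wedge\neg s=U\setminus\downarrow S=U\setminus S$.
- *Box from $U$ to $D$:* $m\vee\neg(m\wedge\neg s)=U\cup\bigl(X\setminus\downarrow(U\setminus S)\bigr)=U\cup\bigl(D\setminus N(U\setminus S)\bigr)$. Here $d\notin N(U\setminus S)$ iff $N(d)\subseteq S$. So this element represents $\Box S$.
- *Complement in $D$:* $\tau^+=(D\setminus T)\cup N(D\setminus T)$, so $m\vee\tau^+$ represents $D\setminus T$.
- *Box from $D$ to $U$:* $m\wedge\tau^+=N(D\setminus T)$, so $m\wedge\neg(m\wedge\tau^+)=U\setminus N(D\setminus T)$. Here $u\notin N(D\setminus T)$ iff $N(u)\subseteq T$. So this element is $\Box T$.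
- *Unions and intersections* are $\vee$ and $\wedge$. *Neighborhoods:* $N(S)=D\setminus\Box(U\setminus S)$ and $N(T)=U\setminus\Box(D\setminus T)$.
- *Traces of $x\in A$:* $x\wedge m=x\cap U$, and $x\vee m$ represents $x\cap D$.

**Conclusion of the section.** If $B$ is an H$^+$-subalgebra of $A$ with $m\in B$, then
$$B_U=\{S\subseteq U:S\in B\},\qquad B_D=\{T\subseteq D:U\cup T\in B\}$$
are closed under Boolean operations, and $\Box$ and $N$ map each of them to the other. All of these operations are given by fixed terms in the arguments and $m$. For $x\notin\{0,1\}$ we have $m=\mu(x)$, so they become term operations of $x$ alone.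

One formula will be used twice. Since $\Box(U\setminus S)=\{d:N(d)\cap S=\emptyset\}$,
$$\Box\Box(U\setminus S)=\{u\in U:N^2(u)\cap S=\emptyset\}.\tag{6}$$

## 10. From any element outside $\{0,m,1\}$ to $g$

**Lemma 3.** There are finitely many H$^+$-terms $\sigma_1,\dots,\sigma_k$ in one variable such that for every $x\in A\setminus\{0,m,1\}$ some $\sigma_i(x)$ equals $g$.

*Proof.* By Lemma 2 and Section 9, the operations on subsets are term operations of $x$. We describe a procedure of bounded length with finitely many branches that ends with the set $\{p\}\subseteq D$, which represents $g=U\cup\{p\}$. Each branch is one term. (Counting the alternatives below, $3\cdot2\cdot2\cdot2=24$ terms suffice.) We do not need to know from inside the algebra which branch is correct for $x$; we need only that some branch is.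

**Step 1: obtain $S\subseteq U$ with $\emptyset\neq S\neq U$.** If $x\cap U\notin\{\emptyset,U\}$, take $S=x\cap U$.

If $x\cap U=\emptyset$, then $x=0$: an element $d\in x$ would put $N(d)\ne\emptyset$ into $x$. This case is excluded.

If $x\cap U=U$, let $T=x\cap D$. As $x\ne m,1$, we have $T\notin\{\emptyset,D\}$. Replacing $T$ by $D\setminus T$ if necessary, assume $b_0\in T$. Take $S=\Box T$. Then $u_0\in S$ because $N(u_0)=\{b_0\}$. And $S\neq U$: choose $d\in D\setminus T$; each of its neighbors $u$ has $d\in N(u)\not\subseteq T$, so $u\notin\Box T$.

**Step 2: obtain $P\in\{\{p\},\{p'\},\{p,p'\}\}$.** Here the detectors are used. Replacing $S$ by $U\setminus S$ if necessary, assume $a\notin S\neq\emptyset$. Every $d\notin\{p,p'\}$ is adjacent to $a$, and $N(p)=\{r\}$, $N(p')=\{t\}$. So for each $S'\subseteq U$ with $a\notin S'$,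
$$\Box S'\subseteq\{p,p'\},\qquad p\in\Box S'\iff r\in S',\qquad p'\in\Box S'\iff t\in S'.\tag{7}$$
If $S\cap\{r,t\}\ne\emptyset$, take $P=\Box S$; it is nonempty by (7).

If $S\cap\{r,t\}=\emptyset$, let $S^\circ=\Box\Box(U\setminus S)$, which by (6) is $\{u:N^2(u)\cap S=\emptyset\}$. Since $N^2(a)=U$ and $S\ne\emptyset$, we have $a\notin S^\circ$. Since $N^2(r)=N(\{p,q\})=\{a,r,t\}$ is disjoint from $S$, we have $r\in S^\circ$. By (7), $P=\Box(S^\circ)$ is a subset of $\{p,p'\}$ containing $p$.

**Step 3: obtain $\{p\}$.** If $P=\{p\}$, we are done. Otherwise $P=\{p'\}$ or $P=\{p,p'\}$. Put $S_1=N(P)$ and $T_1=N(S_1)$: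
$$S_1=\{t\},\ T_1=\{p',q,b_0\}\qquad\text{or}\qquad S_1=\{r,t\},\ T_1=\{p,p',q,b_0\},$$
respectively. We compute $\Box T_1$. The element $t$ belongs to it, since $N(t)=\{p',q,b_0\}$. The element $u_0$ belongs to it, since $N(u_0)=\{b_0\}$. The element $r$, with $N(r)=\{p,q\}$, belongs to it exactly in the second case. The element $a$ does not, since $N(a)$ is infinite. No $u_j$ with $j\ge1$ does, since $b_j\in N(u_j)\setminus T_1$. So in both cases
$$\Box T_1\setminus S_1=\{u_0\}.$$

Now apply (6) with $S=\{u_0\}$. The relation $u\in N^2(u')$ is symmetric, and $N^2(u_0)=N(b_0)=\{a,t,u_0,u_1\}$. Therefore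
$$\Box\Box(U\setminus\{u_0\})=\{u:u_0\notin N^2(u)\}=U\setminus\{a,t,u_0,u_1\}.$$
This set contains $r$ but neither $a$ nor $t$. By (7), applying $\Box$ once more gives $\{p\}$. $\blacksquare$

**Example 6.** Take $x=\{u_5\}$. Then $S=\{u_5\}$, which misses $a,r,t$. We have $N^2(u_5)=\{a,u_4,u_5,u_6\}$, whether or not $5\in\alpha$, so $S^\circ=U\setminus\{a,u_4,u_5,u_6\}$. It contains $r$ and $t$, so $P=\{p,p'\}$. Then $S_1=\{r,t\}$, $T_1=\{p,p',q,b_0\}$ and $\Box T_1=\{r,t,u_0\}$. Removing $S_1$ leaves $\{u_0\}$, which leads to $\{p\}$.

## 11. The element $g$ generates $A$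

**Lemma 4.** $A$ is generated by $g$ as an H$^+$-algebra, and hence also as a double Heyting algebra.

*Proof.* Let $B$ be the H$^+$-subalgebra generated by $g$. By Lemma 2, $m=\mu(g)\in B$, so Section 9 applies, and $\{p\}\in B_D$.

**Step 1: singletons of the head.** We apply $N$, $\Box$ and Boolean operations in turn.

- $N(p)=\{r\}$ gives $\{r\}$.
- $N(r)=\{p,q\}$; remove $p$ to get $\{q\}$.
- $N(q)=\{a,r,t\}$; remove $r$ to get $\{a,t\}$.
- $\Box\{a,t\}=\{p'\}$: $N(p')=\{t\}$; $p$ and $q$ are adjacent to $r$, and every $b_j$ and $c_j$ is adjacent to some $u_i$.
- $N(p')=\{t\}$ gives $\{t\}$, and $\{a\}=\{a,t\}\setminus\{t\}$.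
- $N(t)=\{p',q,b_0\}$; remove $p'$ and $q$ to get $\{b_0\}$.
- $\Box\{b_0\}=\{u_0\}$: $r,t,a$ have other neighbors, and so does $u_j$ for $j\ge1$, namely $b_j$.
- $N(b_0)=\{a,t,u_0,u_1\}$; remove $a,t,u_0$ to get $\{u_1\}$.

**Step 2: singletons along the path.** Let $j\geq1$ and suppose $\{b_{j-1}\}$ and $\{u_j\}$ have been obtained. The only minimal elements whose neighborhood could lie inside $\{a,u_j\}$ are pendants: $p,q$ are adjacent to $r$, $p'$ to $t$, each $b_i$ to the two elements $u_i,u_{i+1}$, and $c_i$ to $u_i$. So $\Box\{a,u_j\}$ is $\{c_j\}$ if $j\in\alpha$ and $\emptyset$ otherwise. Removing it and $\{b_{j-1}\}$ from $N(u_j)$ leaves $\{b_j\}$. Then $N(b_j)=\{a,u_j,u_{j+1}\}$; removing $a,u_j$ gives $\{u_{j+1}\}$. By induction, $B_U$ and $B_D$ contain all singletons. Being closed under Boolean operations, they contain all finite and all cofinite sets.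

**Step 3: all of $A$.** Let $x\in A$, $S=x\cap U$, $T=x\cap D$. By Step 2, $S\in B$ and $U\cup T\in B$. As $x$ is an upset, $T\subseteq\Box S$. We compute $\neg\neg S$. First, $\neg S=(U\setminus S)\cup(D\setminus N(S))$. An element $d\in D\setminus N(S)$ has no neighbor in $S$ and at least one neighbor, so it lies in $N(U\setminus S)$. Hence $\downarrow\neg S=(U\setminus S)\cup N(U\setminus S)$, and
$$\neg\neg S=S\cup\bigl(D\setminus N(U\setminus S)\bigr)=S\cup\Box S.$$
So $\neg\neg S\wedge(U\cup T)=S\cup(\Box S\cap T)=S\cup T=x$, and $x\in B$. $\blacksquare$

## 12. The four subvarieties of $\mathrm{Var}(A)$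

*Proof of Theorem A.* Fix one of the two signatures; subalgebra, congruence and so on refer to it. Since a double Heyting subalgebra is an H$^+$-subalgebra, Lemmas 1–4 apply in both cases.

**Step 1: the s.i. members of $\mathrm{Var}(A)$.** The condition "$\delta^3(1)=1$, and $\delta^3(x)=0$ for all $x\ne1$" is a universal first-order sentence. By (5) it holds in $A$, hence in every ultrapower of $A$ and in every subalgebra of an ultrapower. By Lemma 1, every nontrivial $B\in ISP_U(A)$ is simple. So a nontrivial homomorphic image of such a $B$ is isomorphic to $B$, and every nontrivial algebra in $HSP_U(A)$ lies in $ISP_U(A)$. By Jónsson's Lemma, and because simple algebras are s.i., *the s.i. members of $\mathrm{Var}(A)$ are exactly the nontrivial members of $ISP_U(A)$.* In particular $A$ is s.i.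

**Step 2: each of them is $\mathbf 2$, or $\mathbf 3$, or contains a copy of $A$.** Let $B$ be a subalgebra of an ultrapower $A^*$ of $A$. Write $m$ and $g$ also for the diagonal images of $m$ and $g$ in $A^*$. By Lemma 3 and Łoś's theorem, $A^*$ satisfies
$$\forall x\ \Bigl(x=0\ \vee\ x=m\ \vee\ x=1\ \vee\ \bigvee_{i=1}^k\sigma_i(x)=g\Bigr).$$
If $g\notin B$, then no $x\in B$ satisfies $\sigma_i(x)=g$, so $B\subseteq\{0,m,1\}$. Then $B=\{0,1\}\cong\mathbf 2$ or $B=\{0,m,1\}\cong\mathbf 3$. If $g\in B$, then $B$ contains the subalgebra of $A^*$ generated by the diagonal element $g$. By Lemma 4 this is the whole diagonal copy of $A$.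

**Step 3: listing the subvarieties.** Let $\mathcal W\subseteq\mathrm{Var}(A)$ be a subvariety. If some s.i. member of $\mathcal W$ is isomorphic to neither $\mathbf 2$ nor $\mathbf 3$, then by Step 2 $A\in\mathcal W$, so $\mathcal W=\mathrm{Var}(A)$. Otherwise the s.i. members of $\mathcal W$ are among $\mathbf 2$ and $\mathbf 3$. Since $\mathbf 2$ is a subalgebra of $\mathbf 3$, $\mathcal W$ is the trivial variety, $\mathrm{Var}(\mathbf 2)$ or $\mathrm{Var}(\mathbf 3)$. These are subvarieties of $\mathrm{Var}(A)$, because $\mathbf 3$ embeds in $A$ as $\{0,m,1\}$, and they are distinct by Section 4.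

**Step 4: no finite generation.** By Jónsson's Lemma, all s.i. members of a finitely generated variety are finite. But $A$ is an infinite s.i. member of $\mathrm{Var}(A)$. So $\mathrm{Var}(A)$ is not finitely generated. In particular it differs from the other three varieties, so it has exactly four subvarieties. $\blacksquare$

## 13. Recovering $\alpha$ from $\mathrm{Var}(A_\alpha)$

*Proof of Theorem B.* Sections 7–12 hold for every $\alpha\subseteq\{1,2,\dots\}$. So each $\mathrm{Var}(A_\alpha)$ has exactly four subvarieties, covers $\mathrm{Var}(\mathbf 3)$ and is not finitely generated. We show that $\mathrm{Var}(A_\alpha)=\mathrm{Var}(A_\beta)$ implies $\alpha=\beta$, by passing from the variety to the algebra, from the algebra to the poset, and from the poset to the index set.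

**Step 1: $A_\alpha\cong A_\beta$.** $A_\alpha$ is an infinite s.i. member of $\mathrm{Var}(A_\beta)$, so by Steps 1 and 2 of Section 12 (applied to $A_\beta$) it has a subalgebra $C\cong A_\beta$. As $C$ is infinite, it contains some $x\notin\{0,m,1\}$. By Lemma 3 for $A_\alpha$, $C$ contains the element $g$ of $A_\alpha$. By Lemma 4, $C=A_\alpha$.

**Step 2: $X_\alpha\cong X_\beta$.** We recognize the points of $X_\alpha$ inside the lattice $A_\alpha$. For $z\in X_\alpha$ the sets $\uparrow z$ and $\uparrow z\setminus\{z\}$ are finite upsets, since each $N(d)$ is finite. So both lie in $A_\alpha$. An upset properly contained in $\uparrow z$ cannot contain $z$, so $\uparrow z\setminus\{z\}$ is the greatest element of $A_\alpha$ strictly below $\uparrow z$.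

Conversely, suppose that among the elements of $A_\alpha$ strictly below $x\in A_\alpha$ there is a greatest one, $y$. Choose $z\in x\setminus y$. Then $\uparrow z\le x$ and $\uparrow z\not\le y$, so $\uparrow z$ is not strictly below $x$, and $\uparrow z=x$.

Hence the elements $x$ for which there is a greatest element strictly below $x$ are exactly the sets $\uparrow z$, $z\in X_\alpha$. Since $\uparrow z\subseteq\uparrow z'$ iff $z'\le z$, they form a poset dually isomorphic to $X_\alpha$. A lattice isomorphism $A_\alpha\cong A_\beta$ preserves this description, so it induces an order isomorphism $\varphi:X_\alpha\to X_\beta$.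

**Step 3: $\alpha=\beta$.** The map $\varphi$ preserves maximal elements, minimal elements, adjacency and *degree*, the number of neighbors. We say that $\varphi$ fixes an element if it sends it to the element of the same name.

- It fixes $a$, the only element of infinite degree.
- The minimal elements not below $a$ are $p$ and $p'$. Their unique neighbors are $r$, of degree $2$, and $t$, of degree $3$. So $\varphi$ fixes $p,p',r,t$.
- It fixes $q$, the neighbor of $r$ other than $p$; then $b_0$, the neighbor of $t$ other than $p'$ and $q$.
- The neighbors of $b_0$ are $a,t,u_0,u_1$. Of these only $u_0$ has degree $1$, since $u_1$ has degree $2$ or $3$. So $\varphi$ fixes $u_0$, and then $u_1$.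
- Let $j\ge1$ and suppose $\varphi$ fixes $b_{j-1}$ and $u_j$. The remaining neighbors of $u_j$ are $b_j$, of degree $3$, and, exactly when $j$ belongs to the index set, $c_j$, of degree $2$. Hence $j\in\alpha\iff j\in\beta$, and $\varphi(b_j)=b_j$. Then $\varphi$ fixes $u_{j+1}$, the neighbor of $b_j$ other than $a$ and $u_j$, and the induction continues.

So $\alpha=\beta$.

**Step 4: the count.** There are $2^{\aleph_0}$ sets $\alpha$, so there are at least $2^{\aleph_0}$ such varieties in each of $\mathcal H^+$ and $\mathcal{DH}$. There are at most $2^{\aleph_0}$, because a countable language has only countably many identities and a variety is determined by a set of identities.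

**Step 5: four is least possible.** By the known fact recalled in Section 3, a variety other than the trivial one, $\mathrm{Var}(\mathbf 2)$ and $\mathrm{Var}(\mathbf 3)$ properly contains all three of these, so it has at least four subvarieties. Hence a variety with at most three subvarieties is one of these three, and each of them is generated by a finite algebra. $\blacksquare$
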